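# Codes, descent sets, and four quadruples of permutation statistics

## A guess of pointwise equality, tested on $S_1$ to $S_4$

We are given four lists, each made of four permutation statistics, and we ask whether the four lists have the same joint distribution on $S_n$ for every $n$. Each list pairs two statistics read from the descents of $\pi$ with two statistics read from its inversion table. The answer one would first guess is "yes, and for a cheap reason": two different-looking pairs of inversion-table statistics might simply be equal, permutation by permutation. To test the guess we need the definitions.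

Write $\pi\in S_n$ in one-line notation $\pi_1\cdots\pi_n$, and put $[n]=\{1,\dots,n\}$. Recall
$$\mathrm{Des}(\pi)=\{i\in[n-1]:\pi_i>\pi_{i+1}\},\quad \mathrm{des}(\pi)=|\mathrm{Des}(\pi)|,\quad \mathrm{MAJ}(\pi)=\sum_{i\in\mathrm{Des}(\pi)}i,$$
$$\mathrm{INV}(\pi)=\#\{(i,j):i<j,\ \pi_i>\pi_j\},\quad \mathrm{ides}(\pi)=\mathrm{des}(\pi^{-1}),\quad \mathrm{imaj}(\pi)=\mathrm{MAJ}(\pi^{-1}).$$

**Definition (code).** $\mathrm{code}(\pi)=a_1\cdots a_n$ with $a_i=\#\{j>i:\pi_j<\pi_i\}$. The code is a bijection from $S_n$ onto the set of words with $0\le a_i\le n-i$, and $\mathrm{INV}(\pi)=\sum_i a_i$. For example, $\mathrm{code}(2413)=1200$.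

**Definition (staircase statistic).** A word $w$ of nonnegative integers contains the staircase $r(r-1)\cdots1$ if there are indices $i_1<\dots<i_r$ with $w_{i_k}\ge r-k+1$ for $k=1,\dots,r$. Let $\mathrm{st}(w)$ be the largest such $r\ge0$, and $\mathrm{stc}(\pi)=\mathrm{st}(\mathrm{code}(\pi))$. For example, $\mathrm{st}(2200)=2$, since $2\ge2$ and then $2\ge1$. But $\mathrm{st}(1200)=1$: a letter $\ge2$ would have to be followed by a letter $\ge1$.

**Definition (letter statistics).** Let $L(a)$ be the set of nonzero letters of the word $a$. For $a=\mathrm{code}(\pi)$ put $\mathrm{dmc}(\pi)=|L(a)|$ and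
$$X(\pi)=\sum_{i\in L(a)}\Big(i+\#\{j\in[n]:a_j\ge i\text{ and }i\text{ occurs in }a_1\cdots a_{j-1}\}\Big).$$
For example, $a=1200$ gives $L(a)=\{1,2\}$, $\mathrm{dmc}=2$. The letter $i=1$ contributes $1+1$ (the position $j=2$ counts), the letter $i=2$ contributes $2+0$, and $X=4$.

The four quadruples are
$$\text{(i) }(\mathrm{des},\mathrm{MAJ},\mathrm{INV},\mathrm{stc}),\quad\text{(ii) }(\mathrm{stc},\mathrm{INV},\mathrm{MAJ},\mathrm{des}),\quad\text{(iii) }(\mathrm{dmc},X,\mathrm{MAJ},\mathrm{des}),\quad\text{(iv) }(\mathrm{des},\mathrm{MAJ},X,\mathrm{dmc}).$$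
They are called equidistributed if for every $n\ge1$ and every $v\in\mathbb Z^4$ each of the four takes the value $v$ equally often on $S_n$. That they are equidistributed is a conjecture stated in "Linear Extensions Of Posets And Permutation Statistics". Two facts are given with it: $(\mathrm{stc},\mathrm{INV})$ and $(\mathrm{des},\mathrm{MAJ})$ are equidistributed on $S_n$, and so are $(\mathrm{dmc},X)$ and $(\mathrm{des},\mathrm{MAJ})$. These facts say nothing about joint behavior of four statistics, and we will not need them.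

Now the test. On $S_1$ everything is $0$. On $S_2$, every statistic above is $0$ at $12$ and $1$ at $21$. On $S_3$:

| $\pi$ | code | $\mathrm{Des}$ | $(\mathrm{stc},\mathrm{INV})$ | $(\mathrm{dmc},X)$ | $(\mathrm{ides},\mathrm{imaj})$ |
|---|---|---|---|---|---|
| 123 | 000 | $\emptyset$ | (0,0) | (0,0) | (0,0) |
| 213 | 100 | $\{1\}$ | (1,1) | (1,1) | (1,1) |
| 312 | 200 | $\{1\}$ | (1,2) | (1,2) | (1,2) |
| 132 | 010 | $\{2\}$ | (1,1) | (1,1) | (1,2) |
| 231 | 110 | $\{2\}$ | (1,2) | (1,2) | (1,1) |
| 321 | 210 | $\{1,2\}$ | (2,3) | (2,3) | (2,3) |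

So up to $n=3$ we have $(\mathrm{stc},\mathrm{INV})=(\mathrm{dmc},X)$ pointwise. On $S_4$ this fails. Here are the permutations with descent set $\{2\}$:

| $\pi$ | code | $(\mathrm{stc},\mathrm{INV})$ | $(\mathrm{dmc},X)$ | $(\mathrm{ides},\mathrm{imaj})$ |
|---|---|---|---|---|
| 1324 | 0100 | (1,1) | (1,1) | (1,2) |
| 1423 | 0200 | (1,2) | (1,2) | (1,3) |
| 2314 | 1100 | (1,2) | (1,2) | (1,1) |
| 2413 | 1200 | (1,3) | (2,4) | (2,4) |
| 3412 | 2200 | (2,4) | (1,3) | (1,2) |

The pairs disagree at $2413$ and at $3412$, so the cheap reason is wrong. But the two disagreements cancel: within this descent class all three columns have the generating function $t(q+2q^2+q^3)+t^2q^4$, where $t$ marks the first entry and $q$ the second. In the $S_3$ table, too, all three pairs agree as multisets within every descent class. So the guess to keep is this: on each set of permutations with a fixed descent set, the pairs $(\mathrm{stc},\mathrm{INV})$, $(\mathrm{dmc},X)$ and $(\mathrm{ides},\mathrm{imaj})$ have the same distribution.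 This is what we shall prove.

## Fixing the whole descent set

For a finite set $A$ of integers let $\Sigma A$ be the sum of its elements. For a word $a$ of nonnegative integers put
$$E(a)=\#\{(j,l):\ l\in L(a),\ l\text{ occurs in }a_1\cdots a_{j-1},\ l\le a_j\},$$
$$E'(a)=\#\{(j,l):\ a_j\ge1,\ l\text{ occurs in }a_{j+1}a_{j+2}\cdots,\ l\ge a_j\}.$$
In both, $l$ is a value, counted once per position $j$ no matter how often it occurs. By definition $X(\pi)=\Sigma L(a)+E(a)$ for $a=\mathrm{code}(\pi)$. Put $X'(\pi)=\Sigma L(a)+E'(a)$. The statistic $E'$ looks to the right where $E$ looks to the left, and its role will become clear later. The two differ: $E(112)=2$ and $E'(112)=3$, while $E(122)=3$ and $E'(122)=2$.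

**Theorem 1.** For every $n\ge1$ and $J\subseteq[n-1]$, the pairs $(\mathrm{stc},\mathrm{INV})$, $(\mathrm{dmc},X)$, $(\mathrm{dmc},X')$, $(\mathrm{ides},\mathrm{imaj})$ are equidistributed on $\{\pi\in S_n:\mathrm{Des}(\pi)=J\}$.

**Theorem 1 implies the conjecture.** Write $\sim$ for equidistribution on $S_n$. Since $\mathrm{des}$ and $\mathrm{MAJ}$ are functions of $\mathrm{Des}$, Theorem 1 gives
$$(\mathrm{des},\mathrm{MAJ},\mathrm{INV},\mathrm{stc})\sim(\mathrm{des},\mathrm{MAJ},\mathrm{imaj},\mathrm{ides})\sim(\mathrm{des},\mathrm{MAJ},X,\mathrm{dmc}),$$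
$$(\mathrm{stc},\mathrm{INV},\mathrm{MAJ},\mathrm{des})\sim(\mathrm{ides},\mathrm{imaj},\mathrm{MAJ},\mathrm{des})\sim(\mathrm{dmc},X,\mathrm{MAJ},\mathrm{des}).$$
The bijection $\pi\mapsto\pi^{-1}$ turns $(\mathrm{des},\mathrm{MAJ},\mathrm{imaj},\mathrm{ides})$ into $(\mathrm{ides},\mathrm{imaj},\mathrm{MAJ},\mathrm{des})$. So the two lines are linked, and all four quadruples are equidistributed: the conjecture is true. The same argument with $X'$ shows that $(\mathrm{des},\mathrm{MAJ},X',\mathrm{dmc})$ and $(\mathrm{dmc},X',\mathrm{MAJ},\mathrm{des})$ have this distribution too.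

## Descent classes as rows of bounded letters

This section translates the condition on $\mathrm{Des}$ into a condition on the code.

**Step 1: descents of $\pi$ are descents of the code.** We show $\pi_i>\pi_{i+1}\iff a_i>a_{i+1}$. If $\pi_i<\pi_{i+1}$, every $j>i$ with $\pi_j<\pi_i$ satisfies $j>i+1$ and $\pi_j<\pi_{i+1}$, so $a_i\le a_{i+1}$. If $\pi_i>\pi_{i+1}$, every $j$ counted by $a_{i+1}$ is counted by $a_i$, and $j=i+1$ is counted by $a_i$ as well, so $a_i>a_{i+1}$.

**Step 2: codes with descents inside a given set.** We describe all codes with $\mathrm{Des}(\pi)$ contained in a prescribed set. Let $c=(c_1,\dots,c_m)$ be a composition of $n$ (positive parts with sum $n$), and put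
$$S(c)=\{c_1,\ c_1+c_2,\ \dots,\ c_1+\dots+c_{m-1}\},\qquad N_b=c_{b+1}+\dots+c_m .$$
Cut $[n]$ into consecutive blocks of sizes $c_1,\dots,c_m$. By Step 1, $\mathrm{Des}(\pi)\subseteq S(c)$ iff $a$ is weakly increasing on each block. The last position $i$ of block $b$ has $n-i=N_b$. Earlier positions of the block have letters that are no larger and bounds $n-i$ that are larger. So for a word weakly increasing on blocks, the conditions $a_i\le n-i$ on block $b$ say exactly that all letters of the block are $\le N_b$.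

**Definition (word class).** Let $k\ge0$, $h_1\ge\dots\ge h_k\ge0$ and $c_1,\dots,c_k\ge0$. Then $W(h,c)$ is the set of words $a=\alpha^1\alpha^2\cdots\alpha^k$ in which $\alpha^b$ ("row $b$") is a weakly increasing word of length $c_b$ with letters in $[0,h_b]=\{0,\dots,h_b\}$.

For example, $W((2,0),(2,2))$ consists of $0000,0100,0200,1100,1200,2200$. These are the codes of the permutations in $S_4$ with $\mathrm{Des}\subseteq\{2\}$. In general Step 2 says that the codes of $\{\pi\in S_n:\mathrm{Des}(\pi)\subseteq S(c)\}$ form exactly $W((N_1,\dots,N_m),c)$.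

**Step 3: from "$\subseteq$" to "$=$".** This step shows that it is enough to work with $\mathrm{Des}(\pi)\subseteq S(c)$. Every $J\subseteq[n-1]$ is $S(c)$ for exactly one composition $c$. If $P_J$ is the generating function of a pair over $\{\mathrm{Des}=J\}$ and $Q_J$ the one over $\{\mathrm{Des}\subseteq J\}$, then $Q_J=\sum_{I\subseteq J}P_I$, hence $P_J=\sum_{I\subseteq J}(-1)^{|J\setminus I|}Q_I$. So Theorem 1 follows if, for every $c$, the four pairs have the same generating function over $\{\mathrm{Des}(\pi)\subseteq S(c)\}$.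

We shall work on general $W(h,c)$. The freedom to choose $h$, beyond the shapes that come from codes, will be used essentially.

## Facts about $q$-binomials

Throughout, $q$ and $t$ are indeterminates and $(x;q)_k=\prod_{i=0}^{k-1}(1-xq^i)$. The symbol $\binom ab$ always denotes the $q$-binomial coefficient $\frac{(q;q)_a}{(q;q)_b(q;q)_{a-b}}$ for $0\le b\le a$, and $0$ otherwise. The definition gives, for $a\ge1$ and $0\le b\le a$, the Pascal rule $\binom ab=\binom{a-1}b+q^{a-b}\binom{a-1}{b-1}$, because $(1-q^{a-b})+q^{a-b}(1-q^b)=1-q^a$. The following standard facts are in Andrews, *The Theory of Partitions*, Ch. 3. Their proofs are short enough to give.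

**(B1)** For $k,l\ge0$: $\displaystyle\sum_{0\le x_1\le\dots\le x_k\le l}q^{x_1+\dots+x_k}=\binom{k+l}k$. If $k=0$ or $l=0$ both sides are $1$. Otherwise split by whether $x_k\le l-1$ or $x_k=l$: the left side $P(k,l)$ satisfies $P(k,l)=P(k,l-1)+q^lP(k-1,l)$, which is the Pascal rule for $\binom{k+l}k$. In other words, (B1) counts multisets of size $k$ from $\{0,\dots,l\}$ by their sum.

**(B2)** First, $\displaystyle\sum_{A\subseteq[n],\,|A|=k}q^{\Sigma A}=q^{k(k+1)/2}\binom nk$. If $k\le n$, write $A=\{x_1<\dots<x_k\}$ with $x_i=i+y_i$, where $0\le y_1\le\dots\le y_k\le n-k$ is arbitrary, and use (B1); if $k>n$ both sides are $0$. Second, for a totally ordered set $U$ with $|U|=p+d$,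
$$\sum_{D\subseteq U,\,|D|=d}q^{\#\{(l,x):\ l\in U\setminus D,\ x\in D,\ l<x\}}=\binom{p+d}d.$$
For $D=\{x_1<\dots<x_d\}$ let $y_i$ be the number of elements of $U\setminus D$ below $x_i$. Then $0\le y_1\le\dots\le y_d\le p$ is arbitrary and determines $D$; use (B1).

**(B3)** $\displaystyle\frac1{(t;q)_{n+1}}=\sum_{j\ge0}t^j\binom{n+j}n$. Expanding $\prod_{i=0}^n(1-tq^i)^{-1}$, the coefficient of $t^j$ counts multisets of size $j$ from $\{0,\dots,n\}$ by sum; use (B1).

**(B4)** ($q$-Pfaff–Saalschütz; Gasper–Rahman, *Basic Hypergeometric Series*, (1.7.2).) For $M\ge0$, whenever no denominator vanishes,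
$$\sum_{d=0}^M\frac{(a;q)_d\,(b;q)_d\,(q^{-M};q)_d}{(q;q)_d\,(C;q)_d\,(abq^{1-M}/C;q)_d}\,q^d=\frac{(C/a;q)_M\,(C/b;q)_M}{(C;q)_M\,(C/(ab);q)_M}.$$
We quote this one. It is used only once, for the inverse statistics.

## Staircases: one new row in front

We first count $W(h,c)$ by $(\mathrm{st},\text{sum})$, building words from the last row to the first. The question is what happens to $\mathrm{st}$ when a row $\alpha$ is put in front of a word $v$. For $0\le s\le h$ and $c,d\ge0$ define
$$\kappa_{h,c}(s,d)=q^{d(s+d)}\binom{h-s}d\binom{c+s}{c-d}.$$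

**Lemma 3.** Let $0\le s\le h$ and $c\ge0$. For a weakly increasing word $\alpha$ of length $c$ with letters in $[0,h]$, let $d_s(\alpha)$ be the largest $d\ge0$ such that at least $d$ letters of $\alpha$ are $\ge s+d$. Then:

1. if $v$ is a word with $\mathrm{st}(v)=s$, then $\mathrm{st}(\alpha v)=s+d_s(\alpha)$;
2. $\displaystyle\sum_{\alpha:\,d_s(\alpha)=d}q^{\sum\alpha_i}=\kappa_{h,c}(s,d)$;
3. $\displaystyle\sum_{d\ge0}\kappa_{h,c}(s,d)=\binom{h+c}c$.

*Proof.* The number $d=0$ always qualifies and $d\le c$ is forced, so $d_s(\alpha)$ exists.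

**Step 1: a lower bound for $\mathrm{st}(\alpha v)$.** If $d$ letters of $\alpha$ are $\ge s+d$, use them for the entries $s+d,s+d-1,\dots,s+1$ of a staircase, and continue with a staircase $s\cdots1$ in $v$. So $\mathrm{st}(\alpha v)\ge s+d$.

**Step 2: the matching upper bound.** Suppose $\alpha v$ contains a staircase of length $R>s$, and let $\rho$ be the number of its positions lying in $v$. These are its last $\rho$ positions, so $v$ contains the staircase $\rho\cdots1$ and $\rho\le s$. The first $R-\rho\ge R-s\ge1$ positions lie in $\alpha$. The first of them carries a letter $\ge R$; since $\alpha$ is weakly increasing, they all do. So at least $R-s$ letters of $\alpha$ are $\ge R=s+(R-s)$, which means that $R-s$ qualifies in the definition of $d_s(\alpha)$, and $R\le s+d_s(\alpha)$. This proves 1.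

**Step 3: counting the rows with given $d$.** If $d\ge1$ qualifies, so does $d-1$. Hence $d_s(\alpha)=d$ iff $d$ qualifies and $d+1$ does not, that is, at least $d$ letters are $\ge s+d$ and at most $d$ letters are $\ge s+d+1$. Equivalently: the $d$ largest letters lie in $[s+d,h]$ and the other $c-d$ letters lie in $[0,s+d]$. The two parts can be chosen independently. If $s+d\le h$ and $d\le c$, (B1) gives $q^{d(s+d)}\binom{h-s}d$ for the large letters and $\binom{(c-d)+(s+d)}{c-d}=\binom{c+s}{c-d}$ for the others. If $s+d>h$ (so $d\ge1$) or $d>c$, there is no such $\alpha$, and $\kappa_{h,c}(s,d)=0$. This proves 2.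

**Step 4: the total.** Every $\alpha$ has exactly one $d$, so summing 2 over $d$ gives all weakly increasing words of length $c$ in $[0,h]$, and (B1) gives 3. $\square$

Part 3 is a form of the $q$-Vandermonde identity $\sum_dq^{d(B-C+d)}\binom Ad\binom B{C-d}=\binom{A+B}C$, with $A=h-s$, $B=c+s$, $C=c$.

**Definition (the polynomial $F_{h,c}$).** Put $f^{(k+1)}_r=\delta_{r,0}$ and, for $b=k,k-1,\dots,1$,
$$f^{(b)}_r=\sum_{s+d=r}f^{(b+1)}_s\,\kappa_{h_b,c_b}(s,d),\qquad F_{h,c}(t,q)=\sum_rf^{(1)}_rt^r .$$
Since $\binom{h_b-s}d=0$ for $s+d>h_b$, the sequence $f^{(b)}$ is supported on $0\le r\le h_b\le h_{b-1}$, so only $\kappa_{h_{b-1},c_{b-1}}(s,d)$ with $s\le h_{b-1}$ is needed at the next stage.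

For $h=(2,0)$, $c=(2,2)$: $f^{(2)}_r=\delta_{r,0}$, and $f^{(1)}_r=\kappa_{2,2}(0,r)$ equals $1$, $q(1+q)^2$, $q^4$ for $r=0,1,2$. So $F=1+t(q+2q^2+q^3)+t^2q^4$, as in our $S_4$ table (the $1$ is the identity permutation).

**Theorem 2.** For all $k\ge0$, $h_1\ge\dots\ge h_k\ge0$ and $c_1,\dots,c_k\ge0$,
$$\sum_{a\in W(h,c)}t^{\mathrm{st}(a)}q^{\sum a_i}=\sum_{a\in W(h,c)}t^{|L(a)|}q^{\Sigma L(a)+E'(a)}=\sum_{a\in W(h,c)}t^{|L(a)|}q^{\Sigma L(a)+E(a)}=F_{h,c}(t,q).$$

**The first sum equals $F_{h,c}$.** Let $v$ consist of rows $b+1,\dots,k$. A staircase of length $s\ge1$ starts with a letter $\ge s$, so $\mathrm{st}(v)\le h_{b+1}\le h_b$ (and $\mathrm{st}(v)=0$ if there are no rows). By parts 1 and 2 of Lemma 3, the rows $\alpha^b$ that raise $\mathrm{st}$ from $s$ to $s+d$ have generating function $\kappa_{h_b,c_b}(s,d)$, whatever $v$ is. By downward induction on $b$, $f^{(b)}_r$ is the generating function by sum of the words made of rows $b,\dots,k$ with $\mathrm{st}=r$. For $b=1$ this is the claim.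

## Where row-by-row counting fails for $E$

The natural next move is to do the same for $(|L|,\Sigma L+E)$: put a row $\alpha$ in front of $v$ and hope that the change depends on $v$ only through $|L(v)|$. It does not. A new letter $l$ in $\alpha$ now stands to the left of all of $v$, so it adds to $E$ the number of positions of $v$ with letter $\ge l$, and that number is not visible from $L(v)$.

Here is a concrete instance with codes of length $5$ and $\mathrm{Des}\subseteq\{1,3\}$, so $h=(4,2,0)$ and $c=(1,2,2)$. Take $v=0200$ and $v=2200$. Both have $L(v)=\{2\}$. Put one letter $\alpha\in[0,4]$ in front and record $t^{\text{change of }|L|}q^{\text{change of }\Sigma L+E}$: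

| $\alpha$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|
| $v=0200$ | $1$ | $tq^2$ | $q$ | $tq^3$ | $tq^4$ |
| $v=2200$ | $1$ | $tq^3$ | $q$ | $tq^3$ | $tq^4$ |

For $\alpha=1$ the new letter $1$ adds $1$ to $\Sigma L$ and is followed by one letter $\ge1$ in the first case and by two in the second. The first line sums to $\kappa_{4,1}(1,0)+t\kappa_{4,1}(1,1)=(1+q)+t(q^2+q^3+q^4)$; the second does not. So no recursion in $|L|$ alone, or even in $L$, comes out.

One can instead append rows at the right end, since $E$ looks only to the left. Then positions in $v$ keep their contributions. But the appended row has letters in the smallest interval $[0,h_k]$, and it meets only the part of $L(v)$ inside $[h_k]$. For $W((2,1),(1,1))$, the row $\alpha\in\{0,1\}$ after $v=1$ gives $1+q$, and after $v=2$ it gives $1+tq$, though $|L(v)|=1$ both times. So the increment is governed by $|L(v)\cap[h_k]|$, while $t$ records $|L(v)|$. This approach survives only at $t=1$.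

The way out has three parts. The mirrored statistic $E'$ can be handled by putting rows in front, with $t$. The statistic $E$ can be handled by appending rows, at $t=1$. Finally, knowing that $E$ and $E'$ agree at $t=1$ for all shapes $h$ at once is enough to recover the agreement for each fixed letter set, hence with $t$.

## Looking right: $E'$ and one new row in front

**Lemma 4.** Let $h\ge0$, $c\ge0$, and let $v$ be a word with $V=L(v)\subseteq[h]$, $s=|V|$. Over all weakly increasing $\alpha$ of length $c$ with letters in $[0,h]$,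
$$\sum_{\alpha:\ |L(\alpha)\setminus V|=d}q^{\Sigma L(\alpha v)-\Sigma L(v)+E'(\alpha v)-E'(v)}=\kappa_{h,c}(s,d).$$

*Proof.* Put $D=L(\alpha)\setminus V$ and $d=|D|$, so $L(\alpha v)=V\sqcup D$.

**Step 1: the change of $E'$.** We express $E'(\alpha v)-E'(v)$ through the letters of $\alpha$. Pairs $(j,l)$ with $j$ in $v$ involve only letters to the right of $j$, so they are unaffected. Let $j$ be a position in $\alpha$ with $\alpha_j\ge1$. Every $l\in V\cup D$ with $l>\alpha_j$ occurs after $j$: in $v$ if $l\in V$, and later in the weakly increasing $\alpha$ if $l\in D$. The letter $l=\alpha_j$ occurs after $j$ too, unless $\alpha_j\in D$ and $j$ is its last occurrence in $\alpha$. With $\rho(x)=\#\{l\in V\cup D:l\ge x\}$ for $x\ge1$ and $\rho(0)=0$, we get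
$$E'(\alpha v)-E'(v)=\sum_j\rho(\alpha_j)-d,$$
because exactly $d$ positions are last occurrences of an element of $D$.

**Step 2: splitting $\alpha$.** This step separates a free part of $\alpha$ from a forced part. For given $D$ with $|D|=d$, the word $\alpha$ amounts to one copy of each element of $D$ and an arbitrary multiset of $c-d$ elements of $\{0\}\cup V\cup D$. The map $\rho$ sends $\{0\}\cup V\cup D$ bijectively onto $\{0,\dots,s+d\}$. By (B1) the multiset contributes $\binom{(c-d)+(s+d)}{c-d}=\binom{c+s}{c-d}$ (and $0$ if $d>c$, correctly).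

**Step 3: the forced letters.** We collect $\Sigma D$, the terms $\rho(x)$ for one copy of each $x\in D$, and the $-d$. The exponent is
$$\sum_{x\in D}\bigl(x+\rho(x)-1\bigr)=\sum_{x\in D}\bigl(x+\#\{l\in V\cup D:l>x\}\bigr)=\tfrac{d(d-1)}2+\sum_{x\in D}\bigl(x+\#\{l\in V:l>x\}\bigr).$$
Since $x\notin V$, we have $\#\{l\in V:l>x\}=s-\#\{l\in V:l<x\}$, and $x-\#\{l\in V:l<x\}$ is the rank of $x$ in $[h]\setminus V$. So each $x\in D$ contributes $s$ plus its rank in $[h]\setminus V$, a set of $h-s$ elements. Summing over all $d$-subsets $D$ by (B2) gives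
$$q^{d(d-1)/2+sd+d(d+1)/2}\binom{h-s}d=q^{d(s+d)}\binom{h-s}d.$$
The product with Step 2 is $\kappa_{h,c}(s,d)$. $\square$

**The second sum in Theorem 2 equals $F_{h,c}$.** If $v$ consists of rows $b+1,\dots,k$, then $L(v)\subseteq[h_{b+1}]\subseteq[h_b]$, so Lemma 4 applies to row $b$. It shows that the increment from $|L|=s$ to $|L|=s+d$ has weight $\kappa_{h_b,c_b}(s,d)$, whatever $v$ is. This is the recursion for $f^{(b)}$, with the same start (empty word, $|L|=0$).

**The value at $t=1$.** By Lemma 3, part 3, $\sum_rf^{(b)}_r=\binom{h_b+c_b}{c_b}\sum_sf^{(b+1)}_s$. Hence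
$$\sum_{a\in W(h,c)}q^{\Sigma L(a)+E'(a)}=F_{h,c}(1,q)=\prod_{b=1}^k\binom{h_b+c_b}{c_b}.\tag{1}$$

## Looking left: $E$ at $t=1$, one row at the end

**Lemma 5.** $Z(h,c):=\displaystyle\sum_{a\in W(h,c)}q^{\Sigma L(a)+E(a)}=\prod_{b=1}^k\binom{h_b+c_b}{c_b}.$

*Proof.* Induct on $k$. For $k=0$ both sides are $1$. For $k\ge1$ write $a=v\alpha$, where $\alpha$ is the last row and $v$ consists of rows $1,\dots,k-1$. Put $h=h_k$, $c=c_k$ and
$$V=L(v)=V_1\sqcup V_2,\quad V_1=V\cap[h],\quad V_2=V\setminus[h],\quad p=|V_1|,\quad D=L(\alpha)\setminus V\subseteq[h]\setminus V_1,\quad d=|D|.$$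

**Step 1: the weight of the new row for fixed $v$ and $D$.** This is the mirror image of the computation for $E'$. Appending $\alpha$ does not affect pairs $(j,l)$ with $j$ in $v$. For $j$ in $\alpha$, every $l\in V\cup D$ with $l<\alpha_j$ occurs before $j$: in $v$ if $l\in V$, earlier in $\alpha$ if $l\in D$. The letter $l=\alpha_j\ge1$ occurs before $j$ unless $\alpha_j\in D$ and $j$ is its first occurrence in $\alpha$. With $\rho(x)=\#\{l\in V\cup D:l\le x\}$,
$$E(a)-E(v)=\sum_j\rho(\alpha_j)-d.$$
The letters of $\alpha$ lie in $\{0\}\cup V_1\cup D$, and $\rho$ maps this set bijectively onto $\{0,\dots,p+d\}$, since the elements of $V_2$ exceed $h$. As before, $\alpha$ is one copy of each element of $D$ plus an arbitrary multiset of $c-d$ elements of $\{0\}\cup V_1\cup D$. The multiset contributes $\binom{c+p}{c-d}$. The elements of $D$ contribute, with $\Sigma D$, the exponent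
$$\sum_{x\in D}(x+\rho(x)-1)=\Sigma D+\tfrac{d(d-1)}2+\#\{(l,x)\in V_1\times D:l<x\}.$$

**Step 2: the choice of $V_1$ is free.** The weight in Step 1 depends on the position of $V_1$ relative to $D$, so we must sum over $V_1$ as well. For this we show that, for fixed $p$ and $V_2$, the sum
$$g(p,V_2):=\sum_{v:\,L(v)=V_1\sqcup V_2}q^{E(v)}$$
is the same for every $p$-subset $V_1\subseteq[h]$. Given another $p$-subset $V_1'\subseteq[h]$, apply to the letters of $v$ the increasing bijection $V_1\to V_1'$, fixing $0$ and $V_2$. This map is strictly increasing on $\{0\}\cup V_1\cup V_2$, so rows stay weakly increasing and $E$ is unchanged. The bounds are respected: new letters from $V_1'$ are $\le h=h_k\le h_b$ for all $b<k$, and the letters of $V_2$ have not moved. The map has an inverse of the same kind.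

**Step 3: comparing $Z$ for $k-1$ and $k$ rows.** By Step 2 and (B2),
$$Z(h_1,\dots,h_{k-1};c_1,\dots,c_{k-1})=\sum_{p,V_2}g(p,V_2)\,q^{\Sigma V_2}\cdot q^{p(p+1)/2}\binom hp,$$
where $p$ runs over $0,\dots,h$. By Steps 1 and 2, in $Z(h,c)$ the last factor $q^{p(p+1)/2}\binom hp$ is replaced by
$$\sum_dq^{d(d-1)/2}\binom{c+p}{c-d}\sum_{V_1,D}q^{\Sigma(V_1\cup D)+\#\{(l,x)\in V_1\times D:\,l<x\}},$$
the inner sum being over disjoint $V_1,D\subseteq[h]$ of sizes $p$ and $d$. To evaluate the inner sum, fix $U=V_1\cup D$ and sum over the ways to split it: the second part of (B2) gives $\binom{p+d}d$. Then sum over $U$ with the first part. The result is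
$$q^{(p+d)(p+d+1)/2}\binom h{p+d}\binom{p+d}d=q^{p(p+1)/2+pd+d(d+1)/2}\binom hp\binom{h-p}d,$$
where $\binom h{p+d}\binom{p+d}d=\binom hp\binom{h-p}d$ is immediate from the definition. So the new factor is
$$q^{p(p+1)/2}\binom hp\sum_dq^{d(p+d)}\binom{h-p}d\binom{c+p}{c-d}=q^{p(p+1)/2}\binom hp\sum_d\kappa_{h,c}(p,d)=q^{p(p+1)/2}\binom hp\binom{h+c}c,$$
by Lemma 3, part 3. The extra factor $\binom{h+c}c$ does not depend on $p$ or $V_2$. (With a factor $t^d$ inside the sum over $d$, it would depend on $p$; this is the point where $t$ has to be given up.) Hence $Z(h,c)=\binom{h_k+c_k}{c_k}Z(h_1,\dots,h_{k-1};c_1,\dots,c_{k-1})$, and induction finishes the proof. $\square$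

## From $t=1$ for all shapes to each fixed letter set

By (1) and Lemma 5, $\Sigma L+E$ and $\Sigma L+E'$ have the same distribution on every $W(h,c)$. Now we use that $h$ is arbitrary.

**Lemma 6.** Let $k\ge1$ and fix $c$. Let $G(h)=\sum q^{E(a)}$ and $G'(h)=\sum q^{E'(a)}$, both over the $a\in W(h,c)$ with $L(a)=[h_1]$. Then $G(h)=G'(h)$ for all $h_1\ge\dots\ge h_k\ge0$.

For example, with $k=1$, $h=(2)$, $c=(3)$ the words are $012,112,122$. The values of $E$ are $1,2,3$ and those of $E'$ are $1,3,2$, so $G=G'=q+q^2+q^3$, though $E\ne E'$.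

*Proof.* **Step 1: splitting by the letter set.** We express the generating functions on $W(h,c)$ through values of $G$ and $G'$. For $A\subseteq[h_1]$ put $h^A=(|A\cap[h_1]|,\dots,|A\cap[h_k]|)$. This is weakly decreasing and $h^A_1=|A|$. (If $h=(3,1)$ and $A=\{1,3\}$, then $h^A=(2,1)$.) In a word $a\in W(h,c)$ with $L(a)=A$, row $b$ uses letters from $\{0\}\cup(A\cap[h_b])$. Replace the $i$-th smallest element of $A$ by $i$, and keep $0$. Since $A\cap[h_b]$ consists of the $|A\cap[h_b]|$ smallest elements of $A$, this is a bijection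
$$\{a\in W(h,c):L(a)=A\}\longrightarrow\{a\in W(h^A,c):L(a)=[|A|]\}.$$
It preserves $E$ and $E'$, which depend only on the relative order of the letters and on which letters are $0$. Hence
$$\sum_{W(h,c)}t^{|L|}q^{\Sigma L+E}=\sum_{A\subseteq[h_1]}t^{|A|}q^{\Sigma A}G(h^A),\qquad\sum_{W(h,c)}t^{|L|}q^{\Sigma L+E'}=\sum_{A\subseteq[h_1]}t^{|A|}q^{\Sigma A}G'(h^A).\tag{2}$$

**Step 2: a triangular system.** We recover $G(h)=G'(h)$ from the case $t=1$ by strong induction on $h_1$. At $t=1$ the two left sides of (2) agree, by Lemma 5 and (1). On the right, the term $A=[h_1]$ has $h^A=h$, and it is $q^{h_1(h_1+1)/2}G(h)$, respectively $q^{h_1(h_1+1)/2}G'(h)$. Every other $A\subseteq[h_1]$ has $h^A_1=|A|<h_1$, so $G(h^A)=G'(h^A)$ by induction. (For $h_1=0$ there are no other terms.) Subtracting the two equations leaves $q^{h_1(h_1+1)/2}(G(h)-G'(h))=0$. $\square$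

**End of the proof of Theorem 2.** For $k\ge1$, put Lemma 6 into (2), now with $t$ left in. The two right sides agree term by term, so
$$\sum_{W(h,c)}t^{|L|}q^{\Sigma L+E}=\sum_{W(h,c)}t^{|L|}q^{\Sigma L+E'}=F_{h,c}(t,q).$$
For $k=0$ the only word is empty and all sums are $1$. Together with the two evaluations already made, this proves Theorem 2. $\square$

By the bijection in Step 1 and Lemma 6, we also have that $E$ and $E'$ are equidistributed on $\{a\in W(h,c):L(a)=A\}$ for each fixed $A$. And by (1), the common generating function of Theorem 2 is $\prod_b\binom{h_b+c_b}{c_b}$ at $t=1$.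

## Inverse descents over $\{\mathrm{Des}\subseteq S(c)\}$

For a composition $c$ of $n$ write $F_c:=F_{(N_1,\dots,N_m),c}$. Theorem 2 and the description of codes show that $(\mathrm{stc},\mathrm{INV})$, $(\mathrm{dmc},X)$ and $(\mathrm{dmc},X')$ all have generating function $F_c$ over $\{\mathrm{Des}(\pi)\subseteq S(c)\}$. The inverse pair is still missing.

**Proposition 7.** For every composition $c=(c_1,\dots,c_m)$ of $n$,
$$\sum_{\mathrm{Des}(\pi)\subseteq S(c)}t^{\mathrm{ides}(\pi)}q^{\mathrm{imaj}(\pi)}=F_c(t,q)=(t;q)_{n+1}\sum_{s\ge0}t^s\prod_{b=1}^m\binom{c_b+s}{c_b}.$$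

A check with $c=(2,2)$: the coefficient of $t$ on the right is $\binom32^2-(1+q+q^2+q^3+q^4)$. Since $\binom32^2=(1+q+q^2)^2=1+2q+3q^2+2q^3+q^4$, this is $q+2q^2+q^3$, as in our table.

*Proof.* **Step 1: from permutations to words.** We replace $\pi^{-1}$ by a word with repeated letters. Let $\mathrm{Des}(\pi)\subseteq S(c)$, $\sigma=\pi^{-1}$, and let $u_v$ be the index of the block containing $\sigma_v$, the position of the value $v$ in $\pi$. Since $\pi$ increases on each block, it is determined by which values lie in which block. So $\pi\mapsto u$ is a bijection onto the rearrangements of $1^{c_1}\cdots m^{c_m}$. Moreover $\sigma_v>\sigma_{v+1}\iff u_v>u_{v+1}$: this is clear if $u_v\ne u_{v+1}$, and if $u_v=u_{v+1}$ the values $v<v+1$ lie in the same block, so $\sigma_v<\sigma_{v+1}$. Hence $(\mathrm{ides},\mathrm{imaj})(\pi)=(\mathrm{des},\mathrm{MAJ})(u)$, with $\mathrm{des}$ and $\mathrm{MAJ}$ of a word defined by its strict descents.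

**Step 2: MacMahon's argument.** This step shows that the two outer expressions agree. By (B1), $\prod_b\binom{c_b+s}{c_b}$ is the sum of $q^{\sum y}$ over multisets of pairs $(y,b)$ with $0\le y\le s$, containing exactly $c_b$ pairs with second entry $b$. List the pairs by decreasing $y$, ties by increasing $b$. The second entries form a rearrangement $u$ of $1^{c_1}\cdots m^{c_m}$, and the first entries satisfy $s\ge y_1\ge\dots\ge y_n\ge0$, with $y_v>y_{v+1}$ whenever $u_v>u_{v+1}$. Conversely, every such $(u,y)$ is the list of its own multiset. Put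
$$z_v=y_v-\#\{\text{descents of }u\text{ at positions}\ge v\}.$$
Then $z_v-z_{v+1}$ is $y_v-y_{v+1}$, minus $1$ if $v$ is a descent of $u$; so the conditions on $y$ become $s-\mathrm{des}(u)\ge z_1\ge\dots\ge z_n\ge0$, with no further restriction. Also $\sum y=\sum z+\mathrm{MAJ}(u)$, because a descent at position $i$ is counted for $v=1,\dots,i$. By (B1) the sum over $z$ is $\binom{n+s-\mathrm{des}(u)}n$, which is $0$ if $s<\mathrm{des}(u)$. Multiplying by $t^s$ and summing over $s$ with (B3),
$$\sum_{s\ge0}t^s\prod_b\binom{c_b+s}{c_b}=\frac1{(t;q)_{n+1}}\sum_ut^{\mathrm{des}(u)}q^{\mathrm{MAJ}(u)}.$$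
With Step 1 this is the equality of the outer expressions.

**Step 3: reducing the middle equality to one identity.** We now show that $F_c$ equals the right-hand expression. With $a_r=[t^r]F_c$, (B3) turns this into
$$\sum_ra_r\binom{n+s-r}n=\prod_{b=1}^m\binom{c_b+s}{c_b}\qquad\text{for all }s\ge0.\tag{3}$$
Induct on $m$. For $m=1$ we have $N_1=0$ and $f^{(1)}_r=\kappa_{0,n}(0,r)=\delta_{r,0}$, so $F_c=1$ and (3) reads $\binom{n+s}n=\binom{n+s}n$. For $m>1$ write $N=N_1$, from now on $c=c_1$, and let $a^-_r$ be the coefficients of $F_{(c_2,\dots,c_m)}$. Here $(c_2,\dots,c_m)$ is a composition of $N$ with tail sums $N_2,\dots,N_m$, so $a^-_r=f^{(2)}_r$, which vanishes unless $0\le r\le N$. By construction $a_{r'}=\sum_{r+d=r'}a^-_r\kappa_{N,c}(r,d)$, and $n=N+c$. So the left side of (3) is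
$$\sum_ra^-_r\sum_d\kappa_{N,c}(r,d)\binom{N+c+s-r-d}{N+c}.$$
If the inner sum equals $\binom{N+s-r}N\binom{c+s}c$, the induction hypothesis $\sum_ra^-_r\binom{N+s-r}N=\prod_{b\ge2}\binom{c_b+s}{c_b}$ yields (3). So it suffices to prove, for $0\le r\le N$ and $s\ge0$,
$$\binom{N+s-r}N\binom{c+s}c=\sum_{d\ge0}q^{d(r+d)}\binom{N-r}d\binom{c+r}{c-d}\binom{N+c+s-r-d}{N+c}.\tag{4}$$

**Step 4: identity (4) is a case of (B4).** If $s<r$, both sides of (4) vanish. Let $M=s-r\ge0$; terms with $d>M$ vanish. We rewrite the three $q$-binomials in terms of $(\cdot\,;q)_d$. For $0\le d\le k$,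
$$(q^{-k};q)_d=\prod_{i<d}\bigl(-q^{i-k}\bigr)\bigl(1-q^{k-i}\bigr)=(-1)^dq^{d(d-1)/2-kd}\,\frac{(q;q)_k}{(q;q)_{k-d}},$$
and for $d>k$ the left side is $0$. This, together with $(q;q)_{r+d}=(q;q)_r(q^{r+1};q)_d$, gives
$$\binom{N-r}d=\frac{(q^{-(N-r)};q)_d}{(q;q)_d}(-1)^dq^{(N-r)d-d(d-1)/2},$$
$$\binom{c+r}{c-d}=\binom{c+r}c\frac{(q^{-c};q)_d}{(q^{r+1};q)_d}(-1)^dq^{cd-d(d-1)/2}.$$
If $d>N-r$, respectively $d>c$, both sides are $0$. For $d\le M$, using the formula with $k=M$ and with $k=N+c+M$,
$$\binom{N+c+M-d}{N+c}=\binom{N+c+M}M\frac{(q;q)_M}{(q;q)_{M-d}}\cdot\frac{(q;q)_{N+c+M-d}}{(q;q)_{N+c+M}}=\binom{N+c+M}M\frac{(q^{-M};q)_d}{(q^{-(N+c+M)};q)_d}q^{-(N+c)d}.$$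
The signs cancel, and the total power of $q$ in the $d$-th term is
$$d(r+d)+(N-r)d+cd-d(d-1)-(N+c)d=d.$$
So the right side of (4) is $\binom{c+r}c\binom{N+c+M}M$ times the left side of (B4) with
$$a=q^{-(N-r)},\qquad b=q^{-c},\qquad C=q^{r+1},\qquad\text{for which}\quad abq^{1-M}/C=q^{-(N+c+M)}.$$
No denominator vanishes: the factors of $(q^{-(N+c+M)};q)_d$ are $1-q^{i-(N+c+M)}$ with $i<d\le M$, and the other denominators are products of factors $1-q^e$ with $e\ge1$. Here $C/a=q^{N+1}$, $C/b=q^{r+c+1}$ and $C/(ab)=q^{N+c+1}$. By (B4), and since $\binom{N+c+M}M=(q^{N+c+1};q)_M/(q;q)_M$, the right side of (4) equals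
$$\binom{c+r}c\frac{(q^{N+c+1};q)_M}{(q;q)_M}\cdot\frac{(q^{N+1};q)_M\,(q^{r+c+1};q)_M}{(q^{r+1};q)_M\,(q^{N+c+1};q)_M}=\binom{N+M}N\binom{c+r+M}c.$$
Since $M=s-r$, this is the left side of (4). $\square$

**End of the proof of Theorem 1.** For every composition $c$ of $n$, all four pairs have generating function $F_c$ over $\{\mathrm{Des}(\pi)\subseteq S(c)\}$: three by Theorem 2, the fourth by Proposition 7. Inclusion–exclusion (Step 3 of the section on descent classes) gives Theorem 1, and with it the conjecture. $\square$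

## Explicit formulas for the common distribution

Unrolling the recursion for $F_c$, where $d_b$ is the increment produced by row $b$, and using Proposition 7, we obtain the common generating function of the four pairs over $\{\mathrm{Des}(\pi)\subseteq S(c)\}$:
$$\sum_{d_1,\dots,d_m\ge0}\ \prod_{b=1}^mt^{d_b}q^{d_b(D_b+d_b)}\binom{N_b-D_b}{d_b}\binom{c_b+D_b}{c_b-d_b}=(t;q)_{n+1}\sum_{s\ge0}t^s\prod_{b=1}^m\binom{c_b+s}{c_b},\qquad D_b=\sum_{b'>b}d_{b'}.$$
(Only tuples with $D_b\le N_b$ for all $b$ matter: if $D_b\le N_b$ fails for some $b$, take the largest $b'$ with $D_{b'}+d_{b'}>N_{b'}$; for it $D_{b'}\le N_{b'}$, and the factor $\binom{N_{b'}-D_{b'}}{d_{b'}}$ is $0$.)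

There is also a closed form for all four statistics together. Let $A_n(t_1,q_1,t_2,q_2)$ be the generating polynomial on $S_n$ of any of the four quadruples, with its first, second, third and fourth coordinates marked by $t_1,q_1,q_2,t_2$. By what we proved, this is the generating polynomial of $(\mathrm{des},\mathrm{MAJ},\mathrm{imaj},\mathrm{ides})$, marked in this order. Put $A_0=1$.

**Theorem 8.**
$$\sum_{n\ge0}\frac{A_n(t_1,q_1,t_2,q_2)\,u^n}{(t_1;q_1)_{n+1}(t_2;q_2)_{n+1}}=\sum_{r,s\ge0}t_1^rt_2^s\prod_{i=0}^r\prod_{j=0}^s\frac1{1-u\,q_1^iq_2^j}.$$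

*Proof.* **Step 1: expanding the first pair.** We encode $(\mathrm{des},\mathrm{MAJ})$ of a single $\pi\in S_n$, $n\ge1$, by sequences. The substitution $z_v=y_v-\#\{\text{descents of }\pi\text{ at positions}\ge v\}$ of Proposition 7, Step 2, applied to $\pi$, gives
$$\frac{t_1^{\mathrm{des}(\pi)}q_1^{\mathrm{MAJ}(\pi)}}{(t_1;q_1)_{n+1}}=\sum_{r\ge0}t_1^r\sum_yq_1^{\sum y},$$
over $r\ge y_1\ge\dots\ge y_n\ge0$ with $y_v>y_{v+1}$ at each descent $v$ of $\pi$.

**Step 2: summing over $\pi$ for fixed $y$.** This brings in the second pair. Put $c_i=\#\{v:y_v=i\}$ for $i=r,r-1,\dots,0$. The condition linking $\pi$ and $y$ says that the descents of $\pi$ lie at boundaries of the blocks on which $y$ is constant. These blocks have sizes $c_r,c_{r-1},\dots,c_0$, zero sizes dropped. By Proposition 7 the sum of $t_2^{\mathrm{ides}(\pi)}q_2^{\mathrm{imaj}(\pi)}/(t_2;q_2)_{n+1}$ over such $\pi$ is $\sum_{s\ge0}t_2^s\prod_{i=0}^r\binom{c_i+s}{c_i}_{q_2}$; a zero size contributes the factor $1$.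

**Step 3: summing over $y$ and $n$.** A sequence $y$ is the same as a choice of $c_0,\dots,c_r\ge0$, with $n=\sum c_i$ and $\sum y=\sum ic_i$. The term $n=0$ (all $c_i=0$) fits as well: on the left of Theorem 8 it is $\frac1{(1-t_1)(1-t_2)}=\sum_{r,s}t_1^rt_2^s$. Multiply by $u^nq_1^{\sum ic_i}$ and sum over all $c_0,\dots,c_r$. By (B3), $\sum_{c\ge0}x^c\binom{c+s}c_{q_2}=\prod_{j=0}^s(1-xq_2^j)^{-1}$, and with $x=uq_1^i$ for $i=0,\dots,r$ we obtain the right side. $\square$

The right side of Theorem 8 does not change under $(t_1,q_1)\leftrightarrow(t_2,q_2)$, so the common distribution is symmetric under exchanging the two pairs.
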